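# Regular ultrafilters all of whose cuts are symmetric

## 1. Does uniqueness force the cut spectrum to be empty?

Take a regular ultrafilter $\mathcal D$ on an infinite set $I$ and form the ultrapower of $(\omega,<)$. Record all pairs $(\kappa_1,\kappa_2)$ of regular cardinals, small compared with $|I|$, such that the ultrapower has a gap with a left side of length $\kappa_1$ and a right side of length $\kappa_2$. Suppose that the left length always determines the right length. Can there be any gaps at all?

The first guess is "no, for no $I$". Gaps are failures of saturation. One expects that an ultrafilter which leaves one gap open leaves many open, of various shapes, so that the right length is determined by the left length only vacuously. To test this guess we need the definitions. The question is posed in "Open Problems On Ultrafilters And Some Connections To The Continuum" (http://math.uchicago.edu/%7Emem/1069-web.pdf). Throughout, $I$ is infinite and $\lambda=|I|$.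

**Definition (regular).** An ultrafilter $\mathcal D$ on $I$ is *regular* if there is a family $\{X_\alpha:\alpha<\lambda\}\subseteq\mathcal D$ such that each $t\in I$ belongs to only finitely many $X_\alpha$.

For example, let $I=[\lambda]^{<\omega}$, the set of finite subsets of $\lambda$, and $X_\alpha=\{t:\alpha\in t\}$. Each $t$ lies in exactly $|t|$ of these sets, and finitely many of them always have a common member, so any ultrafilter containing all $X_\alpha$ is regular.

**Definition (cut).** Let $\kappa_1,\kappa_2$ be infinite regular cardinals. A linear order $L$ has a *$(\kappa_1,\kappa_2)$-cut* if there are a strictly increasing sequence $\langle a_\alpha:\alpha<\kappa_1\rangle$ and a strictly decreasing sequence $\langle b_\beta:\beta<\kappa_2\rangle$ in $L$ with $a_\alpha<b_\beta$ for all $\alpha,\beta$, such that no $c\in L$ satisfies $a_\alpha<c<b_\beta$ for all $\alpha,\beta$. Such a $c$ would be called a *filler*.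

Two rational sequences converging strictly to $\sqrt2$ from the two sides give an $(\aleph_0,\aleph_0)$-cut of $\mathbb Q$. In $\mathbb R$ the same sequences have the filler $\sqrt 2$.

**Definition (spectrum, uniqueness).** The *cut spectrum* of a regular ultrafilter $\mathcal D$ on $I$ is
$$\mathcal C(\mathcal D)=\{(\kappa_1,\kappa_2):\kappa_1,\kappa_2\text{ infinite regular},\ \kappa_1+\kappa_2\le\lambda,\ (\omega,<)^I/\mathcal D\text{ has a }(\kappa_1,\kappa_2)\text{-cut}\}.$$
$\mathcal D$ has *uniqueness* for the regular cardinal $\kappa$ if $(\kappa,\theta),(\kappa,\theta')\in\mathcal C(\mathcal D)$ implies $\theta=\theta'$.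

If every member of $\mathcal C(\mathcal D)$ has the form $(\theta,\theta)$, then $\mathcal D$ has uniqueness for every regular $\kappa\le\lambda$: from $(\kappa,\theta),(\kappa,\theta')\in\mathcal C(\mathcal D)$ we get $\theta=\kappa=\theta'$.

Write $N=(\omega,<)^I/\mathcal D$. For functions on $I$, "for $\mathcal D$-almost all $t$" means "for all $t$ in some member of $\mathcal D$". The first test is countable $I$, where only one pair is possible.

**Proposition 1.** For every regular $\mathcal D$ on any infinite $I$, $(\aleph_0,\aleph_0)\notin\mathcal C(\mathcal D)$. Hence $\mathcal C(\mathcal D)=\emptyset$ if $|I|=\aleph_0$.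

*Proof.* Let $[f_n]$ be strictly increasing, $[g_n]$ strictly decreasing and $[f_n]<[g_m]$ for all $n,m<\omega$. Using regularity, put
$$A_n=\{t:f_0(t)<\dots<f_n(t)<g_n(t)<\dots<g_0(t)\}\cap\bigcap_{k\le n}X_k\in\mathcal D .$$
The $A_n$ decrease, and each $t$ lies in only finitely many of them. Let $n(t)=\max\{n:t\in A_n\}$ and $c(t)=f_{n(t)}(t)$, with $c(t)=0$ if there is no such $n$. On $A_{k+1}$ we have $n(t)\ge k+1$, so $f_k(t)<f_{n(t)}(t)=c(t)<g_{n(t)}(t)<g_k(t)$. So $[c]$ is a filler. If $|I|=\aleph_0$, then $\kappa_1+\kappa_2\le\lambda$ leaves only the pair $(\aleph_0,\aleph_0)$. $\square$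

So the guess is correct for countable $I$. The next test is $|I|=\aleph_1$, and there a symmetry helps. For $m,n\in\omega$ let $m\mathbin{\dot-}n=\max(m-n,0)$, and apply this operation to functions pointwise, hence to elements of $N$.

**Proposition 2 (reflection).** Let $a_\alpha=[f_\alpha]$ ($\alpha<\kappa_1$) and $b_\beta=[g_\beta]$ ($\beta<\kappa_2$) form a $(\kappa_1,\kappa_2)$-cut of $N$. For all $n\in N$ and all $\alpha,\beta$,
$$b_0\mathbin{\dot-}b_\beta<b_0\mathbin{\dot-}n<b_0\mathbin{\dot-}a_\alpha\iff a_\alpha<n<b_\beta, \tag{1}$$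
and $a'_\beta=b_0\mathbin{\dot-}b_\beta$ ($\beta<\kappa_2$), $b'_\alpha=b_0\mathbin{\dot-}a_\alpha$ ($\alpha<\kappa_1$) form a $(\kappa_2,\kappa_1)$-cut. So $(\kappa_1,\kappa_2)\in\mathcal C(\mathcal D)$ iff $(\kappa_2,\kappa_1)\in\mathcal C(\mathcal D)$.

*Proof.* Let $f<g\le g_0$ and $k$ be natural numbers. Then $g_0-g<g_0\mathbin{\dot-}k$ iff $k<g$: this is clear if $k<g_0$, and both sides are false if $k\ge g_0$. Also $g_0\mathbin{\dot-}k<g_0-f$ iff $f<k$: this is clear if $k<g_0$, and both sides are true if $k\ge g_0$. Apply this at each $t$ with $f_\alpha(t)<g_\beta(t)\le g_0(t)$ to get (1). Since all $a_\alpha,b_\beta$ are $\le b_0$, the sequence $a'_\beta$ strictly increases, $b'_\alpha$ strictly decreases, and $a'_\beta<b'_\alpha$. If $c$ were a filler of the new sequences, then $c<b'_0\le b_0$. So $n=b_0\mathbin{\dot-}c$ satisfies $b_0\mathbin{\dot-}n=c$, and by (1) $n$ fills the original cut. $\square$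

For $|I|=\aleph_1$ the regular cardinals in play are $\aleph_0,\aleph_1$. By Propositions 1 and 2, $\mathcal C(\mathcal D)$ is one of $\emptyset$, $\{(\aleph_1,\aleph_1)\}$, $\{(\aleph_0,\aleph_1),(\aleph_1,\aleph_0)\}$, or the union of the last two. Only the union violates uniqueness. The guess therefore stands or falls with the two middle possibilities. It falls: we shall realize $\{(\aleph_1,\aleph_1)\}$, and something similar on every uncountable set.

## 2. Goodness and the two theorems

**Definition (good).** A map $\pi$ from $[\lambda]^{<\omega}$ to $\mathcal P(I)$ is *monotone* if $u\subseteq v$ implies $\pi(v)\subseteq\pi(u)$. A *multiplicative refinement* of $\pi$ is a map $\rho$ on $[\lambda]^{<\omega}$ with $\rho(u)\subseteq\pi(u)$ and $\rho(u)\cap\rho(v)=\rho(u\cup v)$. The ultrafilter $\mathcal D$ is *$\lambda^+$-good* if every monotone $\pi:[\lambda]^{<\omega}\to\mathcal D$ has a multiplicative refinement $\rho:[\lambda]^{<\omega}\to\mathcal D$.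

If $\rho$ is multiplicative, then $\rho(u)=\bigcap_{\alpha\in u}\rho(\{\alpha\})$ for nonempty $u$. Conversely $u\mapsto\bigcap_{\alpha\in u}X_\alpha$ (with value $I$ at $\emptyset$) is multiplicative. On the other hand, given $s:I\to\omega$, the map $u\mapsto\{t:|u|\le s(t)\}$ is monotone, and it will be our test for goodness.

**Fact 3.** A regular ultrafilter $\mathcal D$ on $I$ is $|I|^+$-good if and only if $\mathcal C(\mathcal D)=\emptyset$.

This fact is quoted together with the problem and we use it without proof, only in the form "not good implies $\mathcal C(\mathcal D)\neq\emptyset$".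

**Theorem A.** If $|I|=\aleph_0$, then $\mathcal C(\mathcal D)=\emptyset$ for every regular $\mathcal D$ on $I$. If $|I|=\lambda>\aleph_0$, there is a regular $\mathcal D$ on $I$ with $\mathcal C(\mathcal D)\ne\emptyset$ and such that $(\theta_1,\theta_2)\in\mathcal C(\mathcal D)$ implies $\theta_1=\theta_2$. In particular this $\mathcal D$ has uniqueness for every regular $\kappa\le\lambda$.

Consequently a regular ultrafilter on $I$ with uniqueness for all regular $\kappa\le|I|$ and nonempty cut spectrum exists if and only if $I$ is uncountable. This is a theorem of ZFC.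

**Theorem B.** Let $\lambda=|I|$ and let $\kappa$ be regular with $\aleph_1\le\kappa\le\lambda$. There is a regular $\mathcal D$ on $I$ with $\emptyset\neq\mathcal C(\mathcal D)\subseteq\{(\theta,\theta):\kappa\le\theta\le\lambda\}$. Hence, if $\lambda$ is regular and uncountable, $\mathcal C(\mathcal D)=\{(\lambda,\lambda)\}$ is possible (take $\kappa=\lambda$). If $\kappa=\aleph_1$, then moreover $(\aleph_1,\aleph_1)\in\mathcal C(\mathcal D)$.

The first half of Theorem A is Proposition 1, and the second half is Theorem B with $\kappa=\aleph_1$. So we prove Theorem B.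

What has to be arranged? To fill a cut whose left side $\langle[f_\gamma]:\gamma<\mu\rangle$ is short, it is enough to choose an index $s(t)<\mu$ at each $t$ so that $t\mapsto f_{s(t)}(t)$ meets at most $\lambda$ requirements. If the ultrafilter satisfies a compactness principle for choices among $\mu<\kappa$ alternatives, every cut with a side shorter than $\kappa$ is filled. At the same time we must not make $\mathcal D$ good. If the choices are made generically by finite conditions with fewer than $\kappa$ possible values at each coordinate, then antichains of conditions have size less than $\kappa$, and this small size will defeat goodness.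

From now on fix $\lambda=|I|\ge\kappa\ge\aleph_1$ with $\kappa$ regular, and put $\chi=2^\lambda$. Then $\chi^\lambda=\chi$, and $\operatorname{cf}(\chi)>\lambda$ by König's theorem.

## 3. A filter that decides everything except the generic choices

**Step 3.1: the lists.** We fix in advance all the choice problems that will ever be met. Let $\langle(\mu_\xi,\mathcal S_\xi):\xi<\chi\rangle$ list all pairs $(\mu,\mathcal S)$, where $\mu<\kappa$ is an infinite cardinal and $\mathcal S$ is a nonempty set of at most $\lambda$ functions $I\to\mathcal P(\mu)$, each pair occurring cofinally often. This is possible: for each of the at most $\lambda$ cardinals $\mu$ there are $(2^\mu)^\lambda=\chi$ functions, and $\chi^\lambda=\chi$ sets of at most $\lambda$ of them.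

**Step 3.2: independent functions.** We need functions $e_\xi:I\to\mu_\xi$ (to carry the choices) and $h_\xi:I\to[\lambda]^{<\omega}$ (to build the filter), for $\xi<\chi$, which are jointly independent: any finitely many prescribed values, for distinct functions in the list, are attained simultaneously at some $t\in I$. This is the Engelking–Karłowicz theorem, proved as follows. Identify $I$ with the set of pairs $(d,\varphi)$ with $d\in[\lambda]^{<\omega}$ and $\varphi:\mathcal P(d)\to\lambda$; this set has size $\lambda$. For $B\subseteq\lambda$ let $f_B(d,\varphi)=\varphi(B\cap d)$. Given distinct $B_1,\dots,B_n$ and values $v_1,\dots,v_n<\lambda$, choose a finite $d$ containing a point of each $B_j\triangle B_k$ ($j\neq k$). Then the sets $B_j\cap d$ are distinct, and we may choose $\varphi$ with $\varphi(B_j\cap d)=v_j$ for all $j$. This gives $2^\lambda=\chi$ independent functions $I\to\lambda$. Compose distinct ones with surjections $\lambda\to\mu_\xi$ and $\lambda\to[\lambda]^{<\omega}$.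

**Step 3.3: conditions.** Let $\mathrm{Fn}$ be the set of finite partial functions $p$ with $\operatorname{dom}p\subseteq\chi$ and $p(\xi)<\mu_\xi$, and let $\mathrm{Fn}_\xi=\{p\in\mathrm{Fn}:\operatorname{dom}p\subseteq\xi\}$. Put $A_p=\{t:e_\xi(t)=p(\xi)\text{ for all }\xi\in\operatorname{dom}p\}$. Call $p,q$ *compatible* if $p\cup q$ is a function; then $A_p\cap A_q=A_{p\cup q}$, and otherwise $A_p\cap A_q=\emptyset$. A larger condition is stronger: $p\subseteq q$ implies $A_q\subseteq A_p$. For a finite partial function $r$ from $\chi$ to $[\lambda]^{<\omega}$ let $H_r=\{t:h_\xi(t)=r(\xi)\text{ for all }\xi\in\operatorname{dom}r\}$. Independence says $A_p\cap H_r\ne\emptyset$ for all $p,r$.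

**Lemma 4.** Every antichain of $\mathrm{Fn}$ (set of pairwise incompatible conditions) has size less than $\kappa$.

*Proof.* Suppose there are $\kappa$ distinct pairwise incompatible conditions. Fewer than $\kappa$ conditions have a given domain, because a finite product of cardinals $\mu_\xi<\kappa$ is less than $\kappa$. As $\kappa$ is regular, we may assume that the domains are distinct. By the $\Delta$-system lemma ($\kappa$ is regular uncountable), $\kappa$ of the domains form a $\Delta$-system. There are fewer than $\kappa$ possible restrictions to the root, so two conditions agree on the root. They are compatible, a contradiction. $\square$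

The bound is natural: for fixed $\xi$ the conditions $\{(\xi,i)\}$, $i<\mu_\xi$, form an antichain of size $\mu_\xi<\kappa$.

For a filter $D_1$, a set is *null* if its complement is in $D_1$, and *positive* if it is not null; $A\subseteq_1B$ means that $A\setminus B$ is null. The next lemma makes $D_1$ so large that positivity is governed by the sets $A_p$ alone, while $D_1$ itself behaves like a good filter.

**Lemma 5.** There is a filter $D_1$ on $I$ such that:

1. there are $X_\alpha\in D_1$ ($\alpha<\lambda$) such that each $t$ is in finitely many $X_\alpha$;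
2. every $A_p$ is positive;
3. for all $A\subseteq I$ and $p\in\mathrm{Fn}$, either $A_q\cap A$ is null for some $q\supseteq p$, or $A_p\subseteq_1A$;
4. every monotone $\pi:[\lambda]^{<\omega}\to D_1$ has a multiplicative refinement $\rho:[\lambda]^{<\omega}\to D_1$.

*Proof.* We build increasing filters $\mathcal F_\xi$ and decreasing sets $J_\xi\subseteq\chi$ for $\xi\le\chi$, taking unions and intersections respectively at limits. The set $J_\xi$ is the supply of functions $h_\eta$ not used so far, and $|\chi\setminus J_\xi|\le|\xi|+\aleph_0$, so $J_\xi\neq\emptyset$ for $\xi<\chi$. The induction hypothesis is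
$$A_p\cap H_r\cap F\ne\emptyset\quad\text{for all }p\in\mathrm{Fn},\ F\in\mathcal F_\xi,\text{ and }r\text{ with }\operatorname{dom}r\subseteq J_\xi. \tag{2}$$
It passes to limits, since each $F$ appears at an earlier stage and $J_\xi$ decreases.

*Start.* Let $\mathcal F_0$ be generated by the sets $X_\alpha=\{t:\alpha\in h_0(t)\}$, and $J_0=\chi\setminus\{0\}$. For finite $u$, $\bigcap_{\alpha\in u}X_\alpha\supseteq\{t:h_0(t)=u\}$, so (2) follows from independence.

List, each cofinally often in $\chi$, all tasks $(A,p)$ with $A\subseteq I$, $p\in\mathrm{Fn}$, and all monotone $\pi:[\lambda]^{<\omega}\to\mathcal P(I)$. There are $\chi$ of them. At step $\xi<\chi$ we treat the $\xi$-th task; "add" means that $\mathcal F_{\xi+1}$ is generated by $\mathcal F_\xi$ and the new sets.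

*Task $(A,p)$, first branch.* Suppose there are $q\supseteq p$, $r$ with $\operatorname{dom}r\subseteq J_\xi$, and $F\in\mathcal F_\xi$ with $A_q\cap H_r\cap F\cap A=\emptyset$. Add $H_r$ and put $J_{\xi+1}=J_\xi\setminus\operatorname{dom}r$. For $r'$ over $J_{\xi+1}$ we have $H_{r'}\cap H_r=H_{r\cup r'}$, so (2) persists.

*Task $(A,p)$, second branch.* Otherwise add $A\cup(I\setminus A_p)$, and put $J_{\xi+1}=J_\xi$. Given $p',r',F$: if $p\cup p'$ is a function, then $A_{p\cup p'}\cap H_{r'}\cap F\cap A\neq\emptyset$ because we are not in the first branch, and this set is contained in $A_{p'}\cap H_{r'}\cap F\cap A$. If not, $A_{p'}\subseteq I\setminus A_p$, and (2) for $\xi$ applies to $p',r',F$. So (2) persists.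

*Task $\pi$.* If $\operatorname{ran}\pi\not\subseteq\mathcal F_\xi$, do nothing. Otherwise pick $\eta\in J_\xi$, put $J_{\xi+1}=J_\xi\setminus\{\eta\}$, let
$$\rho(u)=\{t:u\subseteq h_\eta(t)\text{ and }t\in\pi(h_\eta(t))\},$$
and add all $\rho(u)$. If $u\subseteq h_\eta(t)$ then $\pi(h_\eta(t))\subseteq\pi(u)$, so $\rho(u)\subseteq\pi(u)$. Clearly $\rho(u)\cap\rho(v)=\rho(u\cup v)$, so finite intersections of the new sets are again of the form $\rho(u)$. Since $\rho(u)\supseteq\{t:h_\eta(t)=u\}\cap\pi(u)$ with $\pi(u)\in\mathcal F_\xi$ and $\eta\in J_\xi$, for $r$ over $J_{\xi+1}$ we get $A_p\cap H_r\cap F\cap\rho(u)\supseteq A_p\cap H_{r\cup\{(\eta,u)\}}\cap F\cap\pi(u)\neq\emptyset$.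

Let $D_1=\mathcal F_\chi$. Item 1 holds as $X_\alpha\in\mathcal F_0$ and $h_0(t)$ is finite. Item 2 is (2) for $\chi$ with $r=\emptyset$. For item 3, look at a step where $(A,p)$ was treated: in the first branch $H_r\cap F\in D_1$ is disjoint from $A_q\cap A$; in the second, $A\cup(I\setminus A_p)\in D_1$ says $A_p\subseteq_1A$. For item 4, $\operatorname{ran}\pi$ has at most $\lambda<\operatorname{cf}(\chi)$ elements, so $\operatorname{ran}\pi\subseteq\mathcal F_\xi$ for some $\xi<\chi$, and the task $\pi$ recurs at a later step. $\square$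

Call $P\subseteq\mathrm{Fn}$ *dense* if every condition has an extension in $P$, and *predense* if every condition is compatible with a member of $P$. Dense sets are predense. So is any maximal antichain $P$ inside a dense set $E$: extend a given $p$ to some $e\in E$; by maximality $e$ is compatible with a member of $P$, and hence so is $p$. Say that $q$ *decides* $A$ if $A_q\subseteq_1A$ or $A_q\cap A$ is null; as $A_q$ is positive, not both hold.

**Lemma 6.** (a) If $A\cap A_p$ is positive, there is $q\supseteq p$ with $A_q\subseteq_1A$. Hence for all $A$ and $p$ some $q\supseteq p$ decides $A$.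
(b) If $P$ is predense and $A\cap A_q$ is null for all $q\in P$, then $A$ is null.

*Proof.* (a) Apply Lemma 5(3) to $I\setminus(A\cap A_p)$ and the empty condition. Since $A\cap A_p$ is not null, the second alternative fails, so some $q'$ has $A_{q'}\subseteq_1A\cap A_p$. If $q'$ and $p$ were incompatible, $A_{q'}$ would be disjoint from $A_p$, hence null, against Lemma 5(2). So $q=q'\cup p$ is a condition, and it works. For the second claim, if $A\cap A_p$ is null take $q=p$.

(b) Otherwise by (a), with the empty condition, $A_r\subseteq_1A$ for some $r$. Take $q\in P$ compatible with $r$. Then $A_{r\cup q}\subseteq_1A\cap A_q$ is null, against Lemma 5(2). $\square$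

## 4. Tame functions

Some functions on $I$ can be read off from the conditions, up to null sets. They will serve as choice functions.

**Definition (tame).** A function $f$ on $I$ is *tame* if $\{q:A_q\subseteq_1f^{-1}(v)\text{ for some }v\}$ is dense. It is *$\xi$-tame* if every $p\in\mathrm{Fn}_\xi$ has an extension $q\in\mathrm{Fn}_\xi$ with $A_q\subseteq_1f^{-1}(v)$ for some $v$.

If $q$ is as in this definition, so is every extension of $q$. The function $e_\xi$ is $(\xi+1)$-tame: extend $p$ so that $\xi\in\operatorname{dom}p$. A bijection $f:I\to\lambda$ is not tame. Each $\{t\}$ is null, because $t\notin X_\alpha$ for some $\alpha$; so $A_q\subseteq_1f^{-1}(v)$ would make $A_q$ null.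

**Lemma 7.**

* (T1) A $\xi$-tame function is tame, and $\xi'$-tame for all $\xi'>\xi$. Every tame $f$ is $\xi$-tame for some $\xi<\chi$.
* (T2) If $f$ is tame, there is a set $R$ of values of $f$ with $|R|<\kappa$ and $f^{-1}(R)\in D_1$.
* (T3) Finite tuples of ($\xi$-)tame functions are ($\xi$-)tame, and so is $G\circ f$ for ($\xi$-)tame $f$ and any $G$.
* (T4) If $P$ is a predense antichain and $g$ is constant on $A_q$ for each $q\in P$, then $g$ is tame.

*Proof.* (T1) Given $p$, extend $p{\restriction}\xi$ to a suitable $q\in\mathrm{Fn}_\xi$. Then $q\cup p$ is a condition, since $\operatorname{dom}q\subseteq\xi$ and $q\supseteq p{\restriction}\xi$, and $A_{q\cup p}\subseteq A_q$. If $p\in\mathrm{Fn}_{\xi'}$, then $q\cup p\in\mathrm{Fn}_{\xi'}$. For the second part take a maximal antichain $P$ in the dense set of the definition. By Lemma 4, $|P|<\kappa\le\lambda<\operatorname{cf}(\chi)$, so $P\subseteq\mathrm{Fn}_\xi$ for some $\xi<\chi$. Each $p\in\mathrm{Fn}_\xi$ is compatible with some $q\in P$, and $p\cup q\in\mathrm{Fn}_\xi$ is as required.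

(T2) With $P$ as before, let $R$ be the set of values decided by members of $P$. Then $|R|<\kappa$, and $A_q\setminus f^{-1}(R)$ is null for $q\in P$. Apply Lemma 6(b) to $I\setminus f^{-1}(R)$.

(T3) For tuples, extend successively, deciding one coordinate at a time. For $G\circ f$ note that $f^{-1}(v)\subseteq(G\circ f)^{-1}(G(v))$.

(T4) Any $p$ is compatible with some $q\in P$, and $g$ is constant on $A_{p\cup q}$. $\square$

Let $\mathfrak A_\xi=\{A\subseteq I:1_A\text{ is }\xi\text{-tame}\}$, where $1_A$ is the indicator function. By (T3) this is a Boolean algebra, and by (T1) $\mathfrak A_\xi$ increases with $\xi$. It contains $D_1$: if $A\in D_1$, then $A_p\subseteq_1A$ for every $p$. By Lemma 6(a) every $1_A$ is tame, so $\bigcup_{\xi<\chi}\mathfrak A_\xi=\mathcal P(I)$ by (T1).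

* (T5) *If $A\in\mathfrak A_\xi$ is positive, then $A_q\subseteq_1A$ for some $q\in\mathrm{Fn}_\xi$.* By Lemma 6(a) let $A_r\subseteq_1A$. Let $q\in\mathrm{Fn}_\xi$ extend $r{\restriction}\xi$ and decide $A$. Then $q\cup r$ is a condition, and $A_{q\cup r}\subseteq_1A$ is positive. So $A_q\cap A$ is not null, and hence $A_q\subseteq_1A$.

## 5. An ultrafilter that is compact for fewer than $\kappa$ alternatives

We extend $D_1$ to an ultrafilter along the algebras $\mathfrak A_\xi$. At stage $\xi$ the unused function $e_\xi$ is made to solve the choice problem $(\mu_\xi,\mathcal S_\xi)$, provided every finite part of the problem is already solvable.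

**Step 5.1: the construction.** Choose increasing ultrafilters $U_\xi$ on $\mathfrak A_\xi$ extending $D_1$; their members are therefore positive. Let $U_0$ be arbitrary, and at limits extend the union arbitrarily. At step $\xi\to\xi+1$ call $\mathcal S_\xi$ *ready* if $\{t:i\in S(t)\}\in\mathfrak A_\xi$ for all $S\in\mathcal S_\xi$, $i<\mu_\xi$, and for every finite nonempty $\mathcal V\subseteq\mathcal S_\xi$ there is a $\xi$-tame $s:I\to\mu_\xi$ with
$$\Big\{t:s(t)\in\bigcap_{S\in\mathcal V}S(t)\Big\}\in U_\xi .$$
The displayed set does belong to $\mathfrak A_\xi$: within $\mathrm{Fn}_\xi$ first decide $s=i$, then decide the finitely many sets $\{t:i\in S(t)\}$, $S\in\mathcal V$. If $\mathcal S_\xi$ is not ready, let $U_{\xi+1}$ be any ultrafilter on $\mathfrak A_{\xi+1}$ extending $U_\xi$. If it is ready, let $U_{\xi+1}$ extend $U_\xi\cup\{E_S:S\in\mathcal S_\xi\}$, where $E_S=\{t:e_\xi(t)\in S(t)\}$.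

**Step 5.2: the construction can be carried out.** First, $E_S\in\mathfrak A_{\xi+1}$: given $p\in\mathrm{Fn}_{\xi+1}$, extend it so that $\xi\in\operatorname{dom}p$, with $p(\xi)=i$ say, and then extend the part below $\xi$ within $\mathrm{Fn}_\xi$ to decide $\{t:i\in S(t)\}$. Second, $U_\xi\cup\{E_S:S\in\mathcal S_\xi\}$ has the finite intersection property. Let $A\in U_\xi$, let $\mathcal V\subseteq\mathcal S_\xi$ be finite and nonempty, and let $s$ be as in the definition of ready. Then $A'=A\cap\{t:s(t)\in\bigcap_{S\in\mathcal V}S(t)\}\in U_\xi$ is positive. By (T5) some $q'\in\mathrm{Fn}_\xi$ has $A_{q'}\subseteq_1A'$, and by $\xi$-tameness of $s$ there are $q\supseteq q'$ in $\mathrm{Fn}_\xi$ and $i$ with $A_q\subseteq_1A'\cap\{t:s(t)=i\}$. In particular $A_q\subseteq_1\{t:i\in S(t)\}$ for $S\in\mathcal V$. As $\xi\notin\operatorname{dom}q$, $q^+=q\cup\{(\xi,i)\}$ is a condition. On $A_{q^+}$ we have $e_\xi=i$, so $A_{q^+}\subseteq_1A\cap\bigcap_{S\in\mathcal V}E_S$, and this intersection is positive.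

Let $\mathcal D=\bigcup_{\xi<\chi}U_\xi$. Since $\bigcup_\xi\mathfrak A_\xi=\mathcal P(I)$, this is an ultrafilter on $I$. It contains $D_1$, so it is regular by Lemma 5(1), and its members are positive. Moreover $\mathcal D\cap\mathfrak A_\xi=U_\xi$, because $U_\xi$ is an ultrafilter on $\mathfrak A_\xi$. This $\mathcal D$ is fixed from now on.

**Lemma 8 (compactness).** Let $\mu<\kappa$ be an infinite cardinal and $\mathcal S\ne\emptyset$ a set of at most $\lambda$ functions $I\to\mathcal P(\mu)$. Suppose that for each finite nonempty $\mathcal V\subseteq\mathcal S$ some tame $s_{\mathcal V}:I\to\mu$ has $\{t:s_{\mathcal V}(t)\in\bigcap_{S\in\mathcal V}S(t)\}\in\mathcal D$. Then some tame $s:I\to\mu$ has $\{t:s(t)\in S(t)\}\in\mathcal D$ for all $S\in\mathcal S$.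

*Proof.* There are at most $\lambda<\operatorname{cf}(\chi)$ sets $\{t:i\in S(t)\}$ and functions $s_{\mathcal V}$. So for all large $\xi<\chi$ all these sets are in $\mathfrak A_\xi$ and all $s_{\mathcal V}$ are $\xi$-tame, and then $\{t:s_{\mathcal V}(t)\in\bigcap_{S\in\mathcal V}S(t)\}\in\mathcal D\cap\mathfrak A_\xi=U_\xi$. Choose such a $\xi$ with $(\mu_\xi,\mathcal S_\xi)=(\mu,\mathcal S)$. Then $\mathcal S_\xi$ is ready, and $s=e_\xi$ works. $\square$

## 6. Failure of goodness, short sides, and regular $\lambda$

The next lemma is the point where small antichains act: $\kappa$ many members of $\mathcal D$ must stay positive together under some condition.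

**Lemma 9.** Let $s:I\to\omega$ be tame and $R_\alpha\in\mathcal D$ for $\alpha<\kappa$. There are a condition $q_0$ and $n<\omega$ with $A_{q_0}\subseteq_1\{t:s(t)=n\}$ such that for every $q\supseteq q_0$ and $\gamma<\kappa$ some $\alpha\in(\gamma,\kappa)$ has $A_q\cap R_\alpha$ positive.

*Proof.* Let $Y$ be the set of $q$ for which some $\delta_q<\kappa$ satisfies: $A_q\cap R_\alpha$ is null for all $\alpha\in[\delta_q,\kappa)$. If $Y$ were dense, take a maximal antichain $P\subseteq Y$. Then $|P|<\kappa$, so $\delta=\sup_{q\in P}\delta_q<\kappa$ by regularity of $\kappa$. Now $A_q\cap R_\delta$ is null for all $q\in P$, so $R_\delta$ is null by Lemma 6(b), contradicting $R_\delta\in\mathcal D$. So some condition has no extension in $Y$. Since $s$ is tame, it has an extension $q_0$ with $A_{q_0}\subseteq_1\{t:s(t)=n\}$ for some $n$. No extension of $q_0$ is in $Y$, which is the claim. $\square$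

**Proposition 10.** There is a tame $s:I\to\omega$ with $\{t:s(t)\ge n\}\in\mathcal D$ for all $n$, and $\mathcal D$ is not $\lambda^+$-good. Hence $\mathcal C(\mathcal D)\ne\emptyset$.

*Proof.* Apply Lemma 8 with $\mu=\omega$ and the constant functions $S_n\equiv\omega\setminus n$; finitely many of them are solved by a constant $s_{\mathcal V}$. This gives $s$. Let $\pi(u)=\{t:|u|\le s(t)\}$, a monotone map $[\lambda]^{<\omega}\to\mathcal D$. Suppose $\rho:[\lambda]^{<\omega}\to\mathcal D$ is a multiplicative refinement, and put $R_\alpha=\rho(\{\alpha\})$ for $\alpha<\kappa$. If $w\subseteq\kappa$ is finite and nonempty, then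
$$t\in\bigcap_{\alpha\in w}R_\alpha=\rho(w)\subseteq\pi(w)\quad\text{implies}\quad|w|\le s(t). \tag{3}$$
Take $q_0,n$ from Lemma 9 and let $\alpha_0=0$. Given $q_k\supseteq q_0$ and $\alpha_k$, there is $\alpha_{k+1}\in(\alpha_k,\kappa)$ with $A_{q_k}\cap R_{\alpha_{k+1}}$ positive, and by Lemma 6(a) there is $q_{k+1}\supseteq q_k$ with $A_{q_{k+1}}\subseteq_1R_{\alpha_{k+1}}$. After $n+1$ steps, $A_{q_{n+1}}\subseteq_1\{t:s(t)=n\}\cap\bigcap_{k=1}^{n+1}R_{\alpha_k}$, so the right side is positive. By (3) any $t$ in it satisfies $n+1\le s(t)=n$, a contradiction. So $\mathcal D$ is not $\lambda^+$-good, and Fact 3 gives the last claim. $\square$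

**Proposition 11.** If $(\theta_1,\theta_2)\in\mathcal C(\mathcal D)$, then $\theta_1,\theta_2\ge\kappa$.

*Proof.* By Proposition 2 it is enough to treat $\theta_1$. Let the cut be given by $a_\alpha=[f_\alpha]$, $b_\beta=[g_\beta]$, and suppose $\theta_1<\kappa$. Let $S_{\alpha\beta}(t)=\{\gamma<\theta_1:f_\alpha(t)<f_\gamma(t)<g_\beta(t)\}$; there are at most $\lambda$ such functions. For finitely many pairs $(\alpha,\beta)$ the constant function with value (largest $\alpha$)$+1$ is as required in Lemma 8 with $\mu=\theta_1$. So there is $s:I\to\theta_1$ with $a_\alpha<[t\mapsto f_{s(t)}(t)]<b_\beta$ for all $\alpha,\beta$, contradicting that we have a cut. $\square$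

If $\lambda$ is regular and uncountable and we take $\kappa=\lambda$, then Propositions 10 and 11 already give $\mathcal C(\mathcal D)=\{(\lambda,\lambda)\}$. The first guess is thus refuted for every $I$ of regular uncountable size, in particular for $|I|=\aleph_1$.

**Where this stops.** Let $\lambda$ be singular, say $\lambda=\aleph_\omega$. The argument needs $\kappa$ regular: Lemma 4 used the $\Delta$-system lemma for $\kappa$, and Lemma 9 used $\sup_{q\in P}\delta_q<\kappa$. So $\kappa<\lambda$, and then $\kappa^+<\lambda$ too, and nothing so far excludes the unequal pair $(\kappa,\kappa^+)$. To fill such a cut as in Proposition 11, one would need Lemma 8 with $\mu=\theta_1\ge\kappa$, thus functions $e_\xi$ into $\kappa$. But then $\{(\xi,i)\}$, $i<\kappa$, is an antichain of size $\kappa$, and the supremum in Lemma 9 may be $\kappa$. This is not only a defect of the method. If the conclusion of Lemma 8 held for all $\mu\le\lambda$, the proof of Proposition 11 would fill every cut counted in $\mathcal C(\mathcal D)$, so $\mathcal C(\mathcal D)$ would be empty.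

So symmetric cuts must be left alone, and unequal ones must be excluded for a different reason. Tame functions from $I$ into an ordinal form a linear order in which unequal cuts are impossible, essentially because each value set is well ordered and tame functions have fewer than $\kappa$ values. A given unequal cut of $N$ has elements that need not be tame. But we may list representatives of its members as $x_i$, $i<\lambda$, and use tame functions as *indices*. Asking how far along the tame indices one must go to approach the cut of $N$ turns an unequal cut of $N$ into an unequal cut of the tame order. The good behavior of $D_1$, Lemma 5(4), makes this comparison work.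

## 7. The linear order of tame ordinal-valued functions

For a nonempty set $C$ of ordinals let $C^*=\{[g]_{\mathcal D}:g:I\to C\text{ tame}\}$, linearly ordered modulo $\mathcal D$. For example $\{0,1\}^*$ has exactly two elements, the classes of the constants, because $\mathcal D$ is an ultrafilter; while $\omega^*$ contains the class of the function $s$ of Proposition 10, which lies above all constants.

Every element of $C^*$ lies in $R^*$ for some nonempty $R\subseteq C$ with $|R|<\kappa$:
$$C^*=\bigcup\{R^*:\emptyset\ne R\subseteq C,\ |R|<\kappa\}. \tag{4}$$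
Indeed, given a tame $g:I\to C$, take $R\subseteq C$ from (T2) and replace $g$ by $G\circ g$, where $G:C\to R$ is the identity on $R$. This changes $g$ only off a set in $D_1$.

**Lemma 12 (least elements).** Let $\nu>0$ be an ordinal, $O:I\to\mathcal P(\nu)$ any function, and $O^\circ=\{[g]\in\nu^*:\{t:g(t)\in O(t)\}\in\mathcal D\}$. There is $Q\subseteq I$ such that $\{t:i\in O(t)\}\setminus Q$ is null for each $i<\nu$, and $Q\in\mathcal D$ iff $O^\circ\neq\emptyset$. If $O^\circ\ne\emptyset$, it has a least element.

The point is that $O$ is not assumed to be tame in any sense, so $t\mapsto\min O(t)$ is of no use. We minimize on conditions instead.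

*Proof.* Write $\{i\in O\}$ for $\{t:i\in O(t)\}$, and similarly in other cases. Let $\mathcal E$ be the set of $q$ such that either

* (a) for some $i=i_q$, $A_q\subseteq_1\{i\in O\}$ and $A_q\cap\{i'\in O\}$ is null for all $i'<i$; or
* (b) $A_q\cap\{i\in O\}$ is null for all $i<\nu$.

$\mathcal E$ is dense: if $p$ is not of type (b), take the least $i$ with $A_p\cap\{i\in O\}$ positive, and by Lemma 6(a) a $q\supseteq p$ with $A_q\subseteq_1\{i\in O\}$; it is of type (a). Let $P$ be a maximal antichain in $\mathcal E$ and $Q=\bigcup\{A_q:q\in P\text{ of type (a)}\}$. The sets $A_q$, $q\in P$, are disjoint. Let $g=i_q$ on $A_q$ for $q\in P$ of type (a), and $g=0$ elsewhere. By (T4) $g$ is tame. The set $Q\setminus\{g\in O\}$ meets $A_q$ in $A_q\setminus\{i_q\in O\}$, which is null, if $q\in P$ has type (a), and is disjoint from $A_q$ if $q\in P$ has type (b). So $Q\setminus\{g\in O\}$ is null by Lemma 6(b).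

Now let $h:I\to\nu$ be tame. We claim that $\{h\in O\}\setminus Q$ and $\{h\in O,\ h<g\}$ are null. The set of $q$ which extend some $q_0\in P$ and satisfy $A_q\subseteq_1\{h=i\}$ for some $i$ is dense, so by Lemma 6(b) we may check on each such $A_q$. If $q_0$ has type (b), then $A_q\cap\{h\in O\}\subseteq_1A_q\cap\{i\in O\}$, which is null. If $q_0$ has type (a), then $A_q\subseteq Q$, so the first set misses $A_q$. For the second, $g=i_{q_0}$ on $A_q$, and either $i\ge i_{q_0}$, so that $h<g$ only on a null part of $A_q$, or $i<i_{q_0}$ and $A_q\cap\{i\in O\}$ is null.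

With $h$ constant we get the first claim about $Q$. If $[h]\in O^\circ$, then $Q\in\mathcal D$ and $[h]\ge[g]$. If $Q\in\mathcal D$, then $[g]\in O^\circ$, and by the previous sentence it is least. $\square$

**Lemma 13.** If $\theta\ne\theta'$ are infinite regular cardinals and $\varphi:\theta'\to\theta$, then some $\gamma<\theta$ has $\varphi(\delta)\le\gamma$ for unboundedly many $\delta<\theta'$.

*Proof.* If $\theta'<\theta$, let $\gamma$ be the supremum of the range. If $\theta'>\theta$, some value is taken $\theta'$ times; let $\gamma$ be this value. $\square$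

We also use that if $\theta$ is regular, a nonincreasing $\theta$-sequence which is not eventually constant has a strictly decreasing subsequence of length $\theta$ with unboundedly many indices. One picks indices recursively, passing each time beyond the supremum of the earlier ones to a strictly smaller value.

**Lemma 14 (cuts of $\nu^*$).** Let $\nu^*=\Lambda\sqcup T$ with $\Lambda<T$, where $\Lambda\neq\emptyset$ has no maximum, $T\ne\emptyset$ has no minimum, and $\operatorname{cf}(\Lambda),\operatorname{coinit}(T)\le\lambda$. Then $\operatorname{cf}(\Lambda)=\operatorname{coinit}(T)$.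

*Proof.* **Step 1: a set of values with no least class in $T$ sees both sides.** *Let $\emptyset\neq C\subseteq\nu$, $C^*\cap T\neq\emptyset$, and suppose that $C^*\cap T$ has no least element. Then $C^*\cap T$ is coinitial in $T$ and $C^*\cap\Lambda$ is cofinal in $\Lambda$.*

Fix $c_0\in C^*\cap T$. For $\tau=[\bar\tau]\le c_0$ in $\nu^*$, with $\bar\tau$ tame, let $g(t)$ be the least element of $C$ that is $\ge\bar\tau(t)$, and $\min C$ if there is none. By (T3) $g$ is tame. Since $\tau\le c_0\in C^*$, for $\mathcal D$-almost all $t$ the first alternative holds. So $[g]$ is the least element of $\{c\in C^*:c\ge\tau\}$.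

Coinitiality: let $\tau\in T$. If $\tau>c_0$, then $c_0$ is below $\tau$. If $\tau\le c_0$, then $[g]\ge\tau$ is in $C^*\cap T$, so there is $c<[g]$ in $C^*\cap T$, and $c<\tau$ by the choice of $[g]$. Cofinality: let $l\in\Lambda$; then $l\le c_0$. If no element of $C^*\cap\Lambda$ were $\ge l$, then $\{c\in C^*:c\ge l\}=C^*\cap T$ would have a least element, a contradiction.

**Step 2: small sets of values do have a least class in $T$.** *If $\emptyset\ne C\subseteq\nu$, $|C|<\kappa$ and $C^*\cap T\neq\emptyset$, then $C^*\cap T$ has a least element.*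

Otherwise Step 1 applies. Write $C=\{c_i:i<\mu\}$ with $\mu<\kappa$ an infinite cardinal, repetitions allowed. Let $([\bar l_\gamma])_{\gamma<\operatorname{cf}\Lambda}$ be increasing and cofinal in $\Lambda$, and $([\bar\tau_\delta])_{\delta<\operatorname{coinit}T}$ decreasing and coinitial in $T$. Let $S_{\gamma\delta}(t)=\{i<\mu:\bar l_\gamma(t)<c_i<\bar\tau_\delta(t)\}$; there are at most $\lambda$ such functions. For finitely many pairs of indices, with largest indices $\gamma,\delta$, there is a tame $g:I\to C$ with $[g]\in\Lambda$ and $[\bar l_\gamma]<[g]<[\bar\tau_\delta]$, because $\Lambda$ has no maximum and $C^*\cap\Lambda$ is cofinal in it. The function $t\mapsto\min\{i:c_i=g(t)\}$ is tame and is as required in Lemma 8. So Lemma 8 gives a tame $s:I\to\mu$ with $[\bar l_\gamma]<[t\mapsto c_{s(t)}]<[\bar\tau_\delta]$ for all $\gamma,\delta$. This element of $\nu^*$ is neither in $\Lambda$ nor in $T$, a contradiction.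

**Step 3: $\operatorname{coinit}(T)=\kappa$.** By (4) there is $C_0\subseteq\nu$ with $|C_0|<\kappa$ and $C_0^*\cap T\ne\emptyset$. For $\zeta<\kappa$, given $C_\zeta\supseteq C_0$ with $|C_\zeta|<\kappa$, let $m_\zeta=\min(C_\zeta^*\cap T)$, which exists by Step 2. Pick $z_\zeta\in T$ with $z_\zeta<m_\zeta$, and let $C_{\zeta+1}=C_\zeta\cup R$, where $R\subseteq\nu$, $|R|<\kappa$, $z_\zeta\in R^*$. Take unions at limits; sizes stay below $\kappa$ since $\kappa$ is regular. Let $C=\bigcup_{\zeta<\kappa}C_\zeta$. A subset of $C$ of size less than $\kappa$ lies in some $C_\zeta$, so $C^*=\bigcup_{\zeta<\kappa}C_\zeta^*$ by (4).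

An element of $C_\zeta^*\cap T$ is $\ge m_\zeta>z_\zeta\in C^*\cap T$. So $C^*\cap T$ has no least element, Step 1 applies to $C$, and $(z_\zeta)_{\zeta<\kappa}$ is coinitial in $C^*\cap T$, hence in $T$. For $\zeta<\zeta'$ we have $z_\zeta\in C_{\zeta'}^*\cap T$, so $z_{\zeta'}<m_{\zeta'}\le z_\zeta$; the sequence is strictly decreasing. Therefore $\operatorname{coinit}(T)=\kappa$.

**Step 4: $\operatorname{cf}(\Lambda)=\kappa$.** Suppose not. By Step 1, $C^*\cap\Lambda$ is cofinal in $\Lambda$, so it contains an increasing cofinal sequence of length $\operatorname{cf}(\Lambda)$. Map each member of it to some $\zeta<\kappa$ with the member in $C_\zeta^*$. Since $\operatorname{cf}(\Lambda)\ne\kappa$, Lemma 13 gives one $\zeta<\kappa$ such that $C_\zeta^*\cap\Lambda$ is cofinal in $\Lambda$.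

Let $m_\zeta=[m]$ with $m:I\to C_\zeta$ tame, and $o(t)=\sup\{c\in C_\zeta:c<m(t)\}$, with $\sup\emptyset=0$. Then $o$ is tame by (T3) and $o\le m$, so $[o]\in\nu^*$. Every $l\in C_\zeta^*\cap\Lambda$ is $<m_\zeta$, hence $\le[o]$. If $[o]$ were in $\Lambda$, then, as $\Lambda$ has no maximum, some $l\in C_\zeta^*\cap\Lambda$ would be above $[o]$; so $[o]\in T$. Pick $\tau=[\bar\tau]\in T$ with $\tau<[o]$. For $\mathcal D$-almost all $t$ we have $\bar\tau(t)<o(t)$, so there is $c\in C_\zeta$ with $\bar\tau(t)<c<m(t)$. Let $c'(t)$ be the least element of $C_\zeta$ above $\bar\tau(t)$, and a fixed element of $C_\zeta$ if there is none. By (T3) $c'$ is tame, and $\tau<[c']<m_\zeta$. So $[c']\in C_\zeta^*\cap T$ lies below the least element $m_\zeta$ of this set, a contradiction. $\square$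

## 8. An unequal cut of $N$ induces an unequal cut of $(\lambda+1)^*$

Suppose toward a contradiction that $(\theta_1,\theta_2)\in\mathcal C(\mathcal D)$ with $\theta_1\neq\theta_2$, witnessed by $a_\alpha=[f_\alpha]$ ($\alpha<\theta_1$) and $b_\beta=[g_\beta]$ ($\beta<\theta_2$).

**Step 8.1: tame indices.** We fix the notation for approaching the cut through tame indices. As $\theta_1+\theta_2\le\lambda$, there is a surjection $i\mapsto x_i$ from $\lambda$ onto $\{f_\alpha:\alpha<\theta_1\}\cup\{g_\beta:\beta<\theta_2\}$. For $o'=[h]\in\lambda^*$, with $h:I\to\lambda$ tame, let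
$$x_{o'}=[t\mapsto x_{h(t)}(t)]\in N,$$
which depends only on $[h]$. Let $\bar\lambda\in(\lambda+1)^*$ be the class of the constant $\lambda$, the largest element of $(\lambda+1)^*$. Then $\lambda^*=\{o\in(\lambda+1)^*:o<\bar\lambda\}$; if $[h]<\bar\lambda$, change the value $\lambda$ of $h$ to $0$. For $o\in(\lambda+1)^*$ let
$$W_o=\{x_{o'}:o'\in(\lambda+1)^*,\ o'<o\},$$
which increases with $o$. Let $N^-=\{n\in N:n<a_\alpha\text{ for some }\alpha\}$. This is an initial segment of $N$ in which the $a_\alpha$ lie and are cofinal, and all its elements are below all $b_\beta$. If $n\notin N^-$, then $n\ge a_\alpha$ for all $\alpha$, hence $n>a_\alpha$ for all $\alpha$. As there is no filler,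
$$n\notin N^-\quad\text{implies}\quad n\ge b_\beta\text{ for some }\beta<\theta_2. \tag{5}$$

**Step 8.2: one-sided separation.** The next lemma produces an element of $N$ that is not tame in general. It says that if $W_o$ has a hole just below the cut, the hole can be realized by one element. This is where Lemma 5(4) is used.

**Lemma 15.** Let $o\in(\lambda+1)^*$ and $\alpha_0<\theta_1$, and suppose that no $w\in W_o$ satisfies $a_{\alpha_0}<w\le a_\alpha$ for any $\alpha<\theta_1$. Then there is $c\in N$ with $a_\alpha\le c$ for all $\alpha$, and $c<w$ for every $w\in W_o$ with $w>a_{\alpha_0}$.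

*Proof.* Let $o=[\bar o]$ with $\bar o$ tame, and
$$Z_{\alpha,i}=\{t:i<\bar o(t),\ f_{\alpha_0}(t)<x_i(t)\le f_\alpha(t)\},\qquad O_\alpha(t)=\{i<\lambda:t\in Z_{\alpha,i}\}.$$
If $[h]\in O_\alpha^\circ$ (in the notation of Lemma 12 with $\nu=\lambda$), then $[h]<o$ and $a_{\alpha_0}<x_{[h]}\le a_\alpha$, against the hypothesis. So $O_\alpha^\circ=\emptyset$, and Lemma 12 gives $Q_\alpha\notin\mathcal D$ with all $Z_{\alpha,i}\setminus Q_\alpha$ null. Put $E_\alpha=I\setminus Q_\alpha\in\mathcal D$. Then every $Z_{\alpha,i}\cap E_\alpha$ is null.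

Let $K=\lambda\sqcup\theta_1$ (disjoint union), let $k\mapsto\#k$ be a bijection $K\to\lambda$, and for $w\in[K]^{<\omega}$ let
$$\pi(w)=\bigcap_{k\in w}X_{\#k}\cap\{t:t\notin Z_{\alpha,i}\cap E_\alpha\text{ for all }\alpha\in w\cap\theta_1,\ i\in w\cap\lambda\}.$$
This is a finite intersection of members of $D_1$, and $\pi$ is monotone. Transferring along $\#$, Lemma 5(4) gives a multiplicative refinement $\rho:[K]^{<\omega}\to D_1$. Let $\sigma(t)=\{k\in K:t\in\rho(\{k\})\}$. It is finite, as $\rho(\{k\})\subseteq X_{\#k}$. If it is nonempty, then $t\in\rho(\sigma(t))\subseteq\pi(\sigma(t))$ by multiplicativity. Let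
$$c(t)=\max\big(\{f_{\alpha_0}(t)\}\cup\{f_\alpha(t):\alpha\in\sigma(t)\cap\theta_1,\ t\in E_\alpha\}\big).$$
On $\rho(\{\alpha\})\cap E_\alpha\in\mathcal D$ we have $c\ge f_\alpha$, so $[c]\ge a_\alpha$.

For $i<\lambda$ let $M_i=\{t:i<\bar o(t),\ f_{\alpha_0}(t)<x_i(t)\le c(t)\}$. We show $M_i\cap\rho(\{i\})=\emptyset$, where $i\in\lambda\subseteq K$. Let $t$ be in this intersection. Since $c(t)>f_{\alpha_0}(t)$, we have $c(t)=f_\alpha(t)$ for some $\alpha\in\sigma(t)\cap\theta_1$ with $t\in E_\alpha$. Also $i\in\sigma(t)$, so $t\in\pi(\sigma(t))$ gives $t\notin Z_{\alpha,i}\cap E_\alpha$, that is, $t\notin Z_{\alpha,i}$. But $i<\bar o(t)$ and $f_{\alpha_0}(t)<x_i(t)\le f_\alpha(t)$ say $t\in Z_{\alpha,i}$, a contradiction. As $\rho(\{i\})\in D_1$, $M_i$ is null.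

Finally let $w=x_{o'}\in W_o$ with $w>a_{\alpha_0}$, where $o'=[h]<o$ and $h:I\to\lambda$ is tame. The set
$$B=\{t:h(t)<\bar o(t),\ f_{\alpha_0}(t)<x_{h(t)}(t)\le c(t)\}$$
meets $A_q$ in a null set whenever $A_q\subseteq_1\{t:h(t)=i\}$, since $M_i$ is null. Such $q$ are dense, so $B$ is null by Lemma 6(b), and $B\notin\mathcal D$. The conditions $h(t)<\bar o(t)$ and $f_{\alpha_0}(t)<x_{h(t)}(t)$ hold for $\mathcal D$-almost all $t$, so $[c]<w$. $\square$

**Step 8.3: the induced segments.** Let
$$T=\{o\in(\lambda+1)^*:\ W_o\cap(a_\alpha,b_\beta)\neq\emptyset\text{ for all }\alpha,\beta\},\qquad\Lambda=(\lambda+1)^*\setminus T .$$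
$T$ is a final segment, as $W_o$ increases with $o$. Moreover $\bar\lambda\in T$, since $a_{\alpha+1}\in W_{\bar\lambda}$, by a constant index, lies in $(a_\alpha,b_\beta)$. So $\Lambda\subseteq\lambda^*$. Approaching the cut turns out to be the same as approaching it from below.

**Lemma 16.** For $o\in(\lambda+1)^*$: $o\in T$ if and only if $W_o\cap N^-$ is cofinal in $N^-$.

*Proof.* Suppose $W_o\cap N^-$ is cofinal. Given $\alpha,\beta$, some $w\in W_o\cap N^-$ has $w\ge a_{\alpha+1}$, so $a_\alpha<w<b_\beta$. Thus $o\in T$.

Conversely let $o\in T$ and suppose that $W_o\cap N^-$ is not cofinal in $N^-$. Then there is $\alpha_0$ such that no $w\in W_o\cap N^-$ is $>a_{\alpha_0}$. Any $w\le a_\alpha$ lies in $N^-$, so the hypothesis of Lemma 15 holds; take $c$. As $a_\alpha\le c$ for all $\alpha$, $c\notin N^-$. For each $\beta$, since $o\in T$, there is $w\in W_o\cap(a_{\alpha_0},b_\beta)$, and $c<w<b_\beta$. This contradicts (5). $\square$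

**Step 8.4: $\Lambda$ is nonempty, has no maximum, and $\operatorname{cf}(\Lambda)\in\{\theta_1,\theta_2\}$.** Let $O_{\alpha\beta}(t)=\{i<\lambda:f_\alpha(t)<x_i(t)<g_\beta(t)\}$. For $o'\in\lambda^*$ we have $o'\in O_{\alpha\beta}^\circ$ iff $x_{o'}\in(a_\alpha,b_\beta)$. The set $O_{\alpha\beta}^\circ$ contains the class of a constant $i$ with $x_i=f_{\alpha+1}$; let $i(\alpha,\beta)$ be its least element, by Lemma 12. Since $O_{\alpha\beta}^\circ$ shrinks as $\alpha$ or $\beta$ grows, $i(\alpha,\beta)$ is nondecreasing in $\alpha$ and in $\beta$. Now $o\in\Lambda$ iff for some $\alpha,\beta$ no $o'<o$ is in $O_{\alpha\beta}^\circ$, so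
$$o\in\Lambda\iff o\le i(\alpha,\beta)\text{ for some }\alpha,\beta. \tag{6}$$
In particular all $i(\alpha,\beta)$ are in $\Lambda$, and $\Lambda\ne\emptyset$. If $\Lambda$ had a maximum $l$, then by (6) $l=i(\alpha_0,\beta_0)$ for some $\alpha_0,\beta_0$, hence $i(\alpha,\beta)=l$ for all $\alpha\ge\alpha_0$, $\beta\ge\beta_0$. Then $x_l\in(a_\alpha,b_\beta)$ for all these $\alpha,\beta$, so $x_l$ would be a filler. So $\Lambda$ has no maximum.

Let $\theta=\operatorname{cf}(\Lambda)$, let $(l_\gamma)_{\gamma<\theta}$ be strictly increasing and cofinal in $\Lambda$, and let $l_\gamma\le i(\alpha_\gamma,\beta_\gamma)$. Suppose $\theta\ne\theta_1$ and $\theta\neq\theta_2$. Lemma 13, applied to $\gamma\mapsto\alpha_\gamma$ and then to $\gamma\mapsto\beta_\gamma$ on an unbounded subset of $\theta$ (which has order type $\theta$), gives $\alpha^*,\beta^*$ with $\alpha_\gamma\le\alpha^*$ and $\beta_\gamma\le\beta^*$ for unboundedly many $\gamma$. For these, $l_\gamma\le i(\alpha^*,\beta^*)\in\Lambda$, so $i(\alpha^*,\beta^*)$ is the maximum of $\Lambda$, a contradiction.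

**Step 8.5: we may assume $\operatorname{cf}(\Lambda)=\theta_2$.** The reflection of Proposition 2 exchanges the two sides in $N$ and leaves the order of the indices alone. Put $f'_\beta=g_0\mathbin{\dot-}g_\beta$, $g'_\alpha=g_0\mathbin{\dot-}f_\alpha$ and $x'_i=g_0\mathbin{\dot-}x_i$. The classes $a'_\beta=[f'_\beta]$, $b'_\alpha=[g'_\alpha]$ form a $(\theta_2,\theta_1)$-cut, and $i\mapsto x'_i$ is a surjection from $\lambda$ onto the set of all $f'_\beta$ and $g'_\alpha$. For $o'\in\lambda^*$ we have $x'_{o'}=b_0\mathbin{\dot-}x_{o'}$, so by (1) $x'_{o'}\in(a'_\beta,b'_\alpha)$ iff $x_{o'}\in(a_\alpha,b_\beta)$. Hence the reflected data define the same $T$ and $\Lambda$, with $\theta_1$ and $\theta_2$ exchanged. If $\operatorname{cf}(\Lambda)=\theta_1$, we pass to the reflected data; everything proved so far in this section applies to them. So assume $\operatorname{cf}(\Lambda)=\theta_2$, with $(l_\gamma)_{\gamma<\theta_2}$ strictly increasing and cofinal in $\Lambda$.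

**Step 8.6: $T$ has no least element.** Suppose $o^*$ is the least element of $T$. For each $\alpha<\theta_1$, Lemma 16 for $o^*$ gives $o_\alpha<o^*$ with $x_{o_\alpha}\in N^-$ and $x_{o_\alpha}>a_\alpha$. Then $o_\alpha\in\Lambda$, so $o_\alpha<l_\gamma$ for some $\gamma<\theta_2$. As $\theta_1\neq\theta_2$, Lemma 13 gives one $\gamma<\theta_2$ with $o_\alpha<l_\gamma$ for unboundedly many $\alpha$. Then $W_{l_\gamma}\cap N^-$ contains $x_{o_\alpha}$ for these $\alpha$, so it is cofinal in $N^-$. By Lemma 16 $l_\gamma\in T$, a contradiction.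

**Step 8.7: $\operatorname{coinit}(T)=\theta_1$, and the contradiction.** By Lemma 16, for each $\gamma<\theta_2$ the set $W_{l_\gamma}\cap N^-$ is not cofinal in $N^-$, so some $\varphi(\gamma)<\theta_1$ is such that no element of $W_{l_\gamma}\cap N^-$ is $>a_{\varphi(\gamma)}$. By Lemma 13 there is $\alpha^{**}<\theta_1$ with $\varphi(\gamma)\le\alpha^{**}$ for unboundedly many $\gamma$. For these $\gamma$, no element of $W_{l_\gamma}\cap N^-$ is $>a_{\alpha^{**}}$, and since $W_{l_\gamma}$ increases with $\gamma$, this holds for all $\gamma$. Every $o'\in\Lambda$ is below some $l_\gamma$, so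
$$o'\in\Lambda\text{ and }x_{o'}\in N^-\quad\text{imply}\quad x_{o'}\le a_{\alpha^{**}}. \tag{7}$$
For $\alpha^{**}+1<\alpha<\theta_1$ let $O_\alpha(t)=\{i<\lambda:f_{\alpha^{**}}(t)<x_i(t)<f_\alpha(t)\}$. The set $O_\alpha^\circ$ contains the class of a constant $i$ with $x_i=f_{\alpha^{**}+1}$. Let $\tau_\alpha$ be its least element, by Lemma 12. Since $a_{\alpha^{**}}<x_{\tau_\alpha}<a_\alpha$, we have $x_{\tau_\alpha}\in N^-$, and (7) gives $\tau_\alpha\in T$. As $\alpha$ increases, $O_\alpha^\circ$ increases, so $\tau_\alpha$ does not increase.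

The sequence $(\tau_\alpha)$ is coinitial in $T$. Otherwise there is $\tau\in T$ with $\tau<\tau_\alpha$ for all $\alpha$. By Lemma 16 for $\tau$ there is $o'<\tau$ with $x_{o'}\in N^-$ and $x_{o'}>a_{\alpha^{**}}$. Then $x_{o'}<a_\alpha$ for some $\alpha>\alpha^{**}+1$, so $o'\in O_\alpha^\circ$ and $o'\ge\tau_\alpha>\tau$, a contradiction. As $T$ has no least element, $(\tau_\alpha)$ is not eventually constant. So it has a strictly decreasing coinitial subsequence of length $\theta_1$, and $\operatorname{coinit}(T)=\theta_1$. But $\operatorname{cf}(\Lambda)=\theta_2\ne\theta_1$, and both are $\le\lambda$. This contradicts Lemma 14 with $\nu=\lambda+1$.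

So every $(\theta_1,\theta_2)\in\mathcal C(\mathcal D)$ has $\theta_1=\theta_2$. With Propositions 10 and 11,
$$\emptyset\ne\mathcal C(\mathcal D)\subseteq\{(\theta,\theta):\kappa\le\theta\le\lambda\},$$
and $\mathcal C(\mathcal D)=\{(\lambda,\lambda)\}$ if $\kappa=\lambda$. This proves Theorem A, and Theorem B except for its last sentence.

## 9. The cut $(\aleph_1,\aleph_1)$ when $\kappa=\aleph_1$

Fact 3 only told us that some symmetric cut exists. For $\kappa=\aleph_1$ we now write down an $(\aleph_1,\aleph_1)$-cut. The idea is to code an $\omega_1$-sequence that coheres on finite pieces, in such a way that a filler would bound an unbounded function on pairs of countable ordinals. This function is due to Todorcevic.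

**Lemma 17.** There is $\varrho:[\omega_1]^2\to\omega$ such that, with $\varrho(\alpha,\alpha)=0$, for all $\alpha\le\beta\le\gamma<\omega_1$:

* (R1) $\varrho(\alpha,\gamma)\le\max(\varrho(\alpha,\beta),\varrho(\beta,\gamma))$;
* (R2) $\varrho(\alpha,\beta)\le\max(\varrho(\alpha,\gamma),\varrho(\beta,\gamma))$;
* (R3) $F_n(\beta)=\{\xi<\beta:\varrho(\xi,\beta)\le n\}$ is finite for all $n$.

*Proof.* If two of the three ordinals are equal, (R1) and (R2) are trivial. Define $\varrho(\cdot,\beta)$ by recursion on $\beta$.

*Successors.* For $\beta=\gamma+1$ let $\varrho(\xi,\beta)=\varrho(\xi,\gamma)$ for $\xi\le\gamma$. Then (R1) and (R2) for $\xi<\eta<\beta$ are the same statements for $\xi<\eta\le\gamma$, and $F_n(\beta)\subseteq F_n(\gamma)\cup\{\gamma\}$ gives (R3).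

*Limits.* Let $\beta_0<\beta_1<\cdots$ be cofinal in $\beta$. Choose $n_0\le n_1\le\cdots$ with $n_k\ge k$ and $n_{k+1}\ge\varrho(\beta_k,\beta_{k+1})$, and put
$$\varrho(\xi,\beta)=\max(\varrho(\xi,\beta_k),n_k),\qquad k=k(\xi)\text{ least with }\xi\le\beta_k .$$
(R3) holds: $\varrho(\xi,\beta)\le n$ forces $k(\xi)\le n_{k(\xi)}\le n$, and for each such $k$ only finitely many $\xi\le\beta_k$ have $\varrho(\xi,\beta_k)\le n$. By repeated use of (R1) below $\beta$, $\varrho(\beta_k,\beta_m)\le n_m$ for $k\le m$. Let $\xi<\eta<\beta$, $k=k(\xi)\le m=k(\eta)$.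

For (R1), $n_k\le n_m\le\varrho(\eta,\beta)$. Moreover, by (R2) for $\xi\le\beta_k\le\beta_m$ and (R1) for $\xi\le\eta\le\beta_m$,
$$\varrho(\xi,\beta_k)\le\max(\varrho(\xi,\beta_m),\varrho(\beta_k,\beta_m))\le\max(\varrho(\xi,\eta),\varrho(\eta,\beta_m),n_m)\le\max(\varrho(\xi,\eta),\varrho(\eta,\beta)).$$
Together these bound $\varrho(\xi,\beta)$.

For (R2), $\varrho(\xi,\eta)\le\max(\varrho(\xi,\beta_m),\varrho(\eta,\beta_m))$ by (R2) below $\beta$, and $\varrho(\eta,\beta_m)\le\varrho(\eta,\beta)$. By (R1) below $\beta$, $\varrho(\xi,\beta_m)\le\max(\varrho(\xi,\beta_k),\varrho(\beta_k,\beta_m))\le\max(\varrho(\xi,\beta),n_m)$, with $n_m\le\varrho(\eta,\beta)$. $\square$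

For example, the recursion gives $\varrho(\xi,n)=0$ for $\xi<n<\omega$; and at $\beta=\omega$, with $\beta_k=n_k=k$, it gives $\varrho(k,\omega)=k$ and $F_n(\omega)=\{0,\dots,n\}$. By (R1) and (R2),
$$\xi\in F_n(\beta)\quad\text{implies}\quad F_n(\xi)=F_n(\beta)\cap\xi. \tag{8}$$
Indeed, let $\zeta<\xi$. If $\varrho(\zeta,\xi)\le n$, then $\varrho(\zeta,\beta)\le\max(\varrho(\zeta,\xi),\varrho(\xi,\beta))\le n$. If $\varrho(\zeta,\beta)\le n$, then $\varrho(\zeta,\xi)\le\max(\varrho(\zeta,\beta),\varrho(\xi,\beta))\le n$.

**Step 9.1: the two sequences.** Let $\kappa=\aleph_1$. Let $s:I\to\omega$ be tame with $\{t:s(t)\ge n\}\in\mathcal D$ for all $n$ (Proposition 10), and let $v(t)=\{\alpha<\omega_1:t\in X_\alpha\}$, a finite set. Order $\mathcal P(v(t))$ by $Z<Z'$ iff $\min(Z\triangle Z')\in Z'$. This is the lexicographic order of indicator functions, so it is linear; for instance $\emptyset<\{4\}<\{1\}<\{1,4\}$ for $v(t)=\{1,4\}$. If $Z\subseteq Z'$ then $Z\le Z'$. Identify $\mathcal P(v(t))$ order-isomorphically with $\{0,\dots,2^{|v(t)|}-1\}$, so that functions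 $y$ with $y(t)\subseteq v(t)$ represent elements of $N$. For $\beta<\omega_1$ let
$$x_\beta(t)=(F_{s(t)}(\beta)\cup\{\beta\})\cap v(t),\quad a_\beta=[x_\beta],\quad b_\beta=[x_\beta\cup(v\setminus(\beta+1))].$$
Let $\beta<\beta'$ and $t\in X_\beta\cap X_{\beta'}\cap\{t:s(t)\ge\varrho(\beta,\beta')\}\in\mathcal D$. Then $\beta\in F_{s(t)}(\beta')$, so by (8) $F_{s(t)}(\beta')\cap(\beta+1)=F_{s(t)}(\beta)\cup\{\beta\}$. Therefore $x_{\beta'}(t)\cap(\beta+1)=x_\beta(t)$, and $\beta'\in x_{\beta'}(t)\setminus x_\beta(t)$. So $x_\beta(t)$ is a proper subset of $x_{\beta'}(t)$, while $x_{\beta'}(t)\cup(v(t)\setminus(\beta'+1))\subseteq x_\beta(t)\cup(v(t)\setminus(\beta+1))$. Hence $a_\beta<a_{\beta'}\le b_{\beta'}\le b_\beta$. In particular $a_\alpha<b_\beta$ for all $\alpha,\beta$: compare through an index larger than both.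

**Step 9.2: what a filler would give.** Suppose $[y]\in N$ satisfies $a_\beta\le[y]\le b_\beta$ for all $\beta<\omega_1$. Since $[y]\le b_0$, we may take $y(t)\subseteq v(t)$. If $x_\beta(t)\le y(t)\le x_\beta(t)\cup(v(t)\setminus(\beta+1))$, then $y(t)\cap(\beta+1)=x_\beta(t)$. Otherwise $y(t)$ and $x_\beta(t)$ first differ at a point $\varepsilon\le\beta$. If $\varepsilon\in y(t)$, then $y(t)$ exceeds the upper bound, which agrees with $x_\beta(t)$ on $\beta+1$. If $\varepsilon\in x_\beta(t)$, then $y(t)$ is less than the lower bound. So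
$$R_\beta=\{t\in X_\beta:y(t)\cap(\beta+1)=x_\beta(t)\}\in\mathcal D .$$
If $\alpha<\beta$ and $t\in R_\alpha\cap R_\beta$, then $\alpha\in v(t)$, so $\alpha\in x_\alpha(t)\subseteq y(t)$, hence $\alpha\in x_\beta(t)$ and
$$\varrho(\alpha,\beta)\le s(t)\quad\text{for }t\in R_\alpha\cap R_\beta,\ \alpha<\beta. \tag{9}$$

**Step 9.3: there is no filler.** We show that (9) is impossible. Take $q_0,n$ from Lemma 9 for $s$ and $(R_\alpha)_{\alpha<\omega_1}$. By Lemma 6(a), for each $\gamma<\omega_1$ the set $\{q\supseteq q_0:A_q\subseteq_1R_\alpha\text{ for some }\alpha>\gamma\}$ is dense below $q_0$: every extension of $q_0$ has an extension in it. Let $P_\gamma$ be a maximal antichain in it. By Lemma 4 $P_\gamma$ is countable; it is nonempty, and every $r\supseteq q_0$ is compatible with a member of $P_\gamma$. For $q\in P_\gamma$ fix such an $\alpha=\alpha_q^\gamma>\gamma$, and let $\eta(\gamma)<\omega_1$ be greater than all $\alpha_q^\gamma$, $q\in P_\gamma$. Let $\gamma_0=0$, $\gamma_{k+1}=\eta(\gamma_k)$ and $\delta=\sup_k\gamma_k<\omega_1$.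

By the choice of $q_0$ there is $\beta\ge\delta$ with $A_{q_0}\cap R_\beta$ positive, and by Lemma 6(a) there is $r\supseteq q_0$ with $A_r\subseteq_1R_\beta$. For each $k$, $r$ is compatible with some $q\in P_{\gamma_k}$. Put $\alpha=\alpha_q^{\gamma_k}\in(\gamma_k,\gamma_{k+1})$, so that $\alpha<\delta\le\beta$. Then $A_{r\cup q}\subseteq_1R_\alpha\cap R_\beta\cap\{t:s(t)=n\}$, so the right side is nonempty, and (9) gives $\varrho(\alpha,\beta)\le n$. The intervals $(\gamma_k,\gamma_{k+1})$ are disjoint, so different $k$ give different $\alpha$, and $F_n(\beta)$ is infinite. This contradicts (R3).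

**Step 9.4: the cut.** So no $[y]$ satisfies $a_\beta\le[y]\le b_\beta$ for all $\beta$. The nonincreasing sequence $(b_\beta)$ is not eventually constant, since an eventual value would be such a $[y]$. So it has a strictly decreasing subsequence of length $\omega_1$ with unboundedly many indices, which is coinitial in it. Together with $(a_\beta)$ this subsequence forms an $(\aleph_1,\aleph_1)$-cut, and $\aleph_1+\aleph_1\le\lambda$. Hence $(\aleph_1,\aleph_1)\in\mathcal C(\mathcal D)$, which completes the proof of Theorem B. $\blacksquare$
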